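# A May module that does not split into finitely-gapped and infinitely-gapped parts

## 1. Countable rank is the exact range of the splitting

Throughout, $R$ is a fixed complete discrete valuation domain with prime $p$, field of fractions $K$ and valuation $v_p$. All modules are $R$-modules, and "rank" means torsion-free rank.

**Theorem A.** For every uncountable cardinal $\kappa$ there is a reduced May module $M$ of rank $\kappa$ (with $p^{\omega^2}M=0$) that is not H-isomorphic to $N\oplus L$ for any finitely-gapped module $N$ and infinitely-gapped module $L$, May or not.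

**Theorem B.** Every reduced module $M$ of countable rank (May or not) satisfies $M\cong_H N\oplus L$ with $N$ a finitely-gapped May module and $L$ an infinitely-gapped May module. Hence every May module of countable rank admits such a decomposition.

**Corollary.** For a cardinal $\kappa$: every May module of rank $\kappa$ is H-isomorphic to some $N\oplus L$ with $N$ a finitely-gapped May module and $L$ an infinitely-gapped May module if and only if $\kappa\le\aleph_0$.

In plain words: multiply an element of infinite order repeatedly by $p$ and watch its height. At each step the height rises by exactly $1$ or by more; a rise by more is a *gap*. A module can contain elements with finitely many gaps and elements with infinitely many. The question, posed in "May Modules of Countable Rank", is whether a May module of arbitrary rank is always the direct sum of a part of the first kind and a part of the second kind, where "is" means only that suitable large free submodules agree together with their heights. Theorem A says no, in ZFC and over every $R$, at every uncountable rank. Theorem B says yes at countable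 rank, even without the May hypothesis.

Theorem A alone answers the question. We nevertheless prove Theorem B first: its proof is the natural first approach to the general case, and the place where that approach stops shows how to build the counterexample.

## 2. Heights, gaps, niceness and May modules

**Heights.** Put $p^0M=M$, $p^{\sigma+1}M=p(p^\sigma M)$, and $p^\lambda M=\bigcap_{\sigma<\lambda}p^\sigma M$ for limit $\lambda$. The height $|x|=|x|_M$ is the ordinal $\sigma$ with $x\in p^\sigma M\setminus p^{\sigma+1}M$, or $\infty$ if $x$ lies in every $p^\sigma M$. Here $|0|=\infty$, $\infty$ is larger than every ordinal, and $\infty+1=\infty$. Then $|x+y|\ge\min(|x|,|y|)$, with equality if $|x|\ne|y|$; also $|ux|=|x|$ for units $u$, and $|px|\ge|x|+1$. In a direct sum the height is the minimum of the heights of the components. The chain $p^\sigma M$ becomes stationary at a divisible submodule, so $M$ is reduced (no nonzero divisible submodule) iff $p^\tau M=0$ for some $\tau$.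

**Gaps.** If $x$ has infinite order and $|p^nx|<\infty$, then $x$ has a gap at $n$ if $|p^{n+1}x|>|p^nx|+1$. The module $M$ is *finitely-gapped* if every element of infinite order has only finitely many gaps, and *infinitely-gapped* if every such element has infinitely many. In $M=R$ we have $|p^k|=k$, so there are no gaps and $R$ is finitely-gapped. A rank-one module with $|p^ka|=2k$, hence a gap at every step, is built in Section 3. Passing from $x$ to $p^kx$ deletes the first $k$ places, and unit multiples change nothing, so "finitely many gaps" depends only on the line spanned by $x$.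

**Full rank and H-isomorphism.** A submodule $F\subseteq M$ is *full-rank* if $M/F$ is torsion. A maximal independent set spans a full-rank free submodule. Modules $M,N$ are *H-isomorphic*, $M\cong_HN$, if there are full-rank free $F\subseteq M$, $G\subseteq N$ and an isomorphism $\varphi:F\to G$ with $|\varphi(x)|_N=|x|_M$ for all $x\in F$. For example $R\cong_H R\oplus R/p$, via $F=R$ and $G=R\oplus0$, although the two modules are not isomorphic.

**Definition (nice).** A submodule $C\subseteq M$ is *nice* if $p^\sigma(M/C)=(p^\sigma M+C)/C$ for all $\sigma$.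

**Lemma 1.** (a) $C$ is nice in $M$ iff every coset $m+C$ contains an element of maximal height. (b) If $C'\subseteq C$ are nice in $M$, then $C/C'$ is nice in $M/C'$.

*Proof.* (a) Suppose maxima exist. We prove the equality by induction on $\sigma$. If it holds for $\sigma$, multiply by $p$: $p^{\sigma+1}(M/C)=p\,(p^\sigma M+C)/C=(p^{\sigma+1}M+C)/C$. At a limit $\sigma$, a coset in $p^\sigma(M/C)$ meets every $p^\rho M$ with $\rho<\sigma$, so its element of maximal height has height $\ge\sigma$. The inclusion $\supseteq$ is always true. Conversely, assume the equality. A coset of height $\sigma<\infty$ in $M/C$ meets $p^\sigma M$, and no element of the coset has larger height than the coset. A coset of height $\infty$ meets $p^\sigma M$ for a $\sigma$ with $p^\sigma M=p^{\sigma+1}M$, so it contains an element of height $\infty$.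

(b) $p^\sigma(M/C)$ is the image of $p^\sigma M$. That image is contained in the image of $p^\sigma(M/C')$, which in turn is contained in $p^\sigma(M/C)$. So $p^\sigma(M/C)$ is the image of $p^\sigma(M/C')$. $\square$

*A submodule that is not nice.* Let $M$ be free on $e_1,e_2,\dots$ and let $C$ be spanned by the elements $e_1-p^ke_{k+1}$, $k\ge1$. If $e_1=\sum r_k(e_1-p^ke_{k+1})$, comparing coefficients at $e_{k+1}$ gives all $r_k=0$, which is absurd. So $0\notin e_1+C$. The coset contains $p^ke_{k+1}$, of height $k$, for every $k$. All nonzero elements of $M$ have finite height, so there is no maximum.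

**Totally projective modules.** A *nice composition series* of a torsion module $T$ is a smooth chain (unions at limits) $0=T_0\subseteq\dots\subseteq T_\rho=T$ of nice submodules with each $T_{i+1}/T_i$ equal to $0$ or $\cong R/p$. A sequence $0\to A\to E\to T\to0$ is *balanced* if $0\to p^\sigma A\to p^\sigma E\to p^\sigma T\to0$ is exact for all $\sigma$; $T$ is *balanced projective* if every such sequence splits; $T$ is *simply presented* if it is given by generators and relations of the forms $pt=t'$ and $pt=0$. We use the standard fact (Hill, Crawley–Hales, Walker; see Fuchs, *Infinite Abelian Groups II*, §§81–82; the proofs hold over any discrete valuation domain): for reduced torsion modules the properties *totally projective*, *simply presented*, *balanced projective* and *having a nice composition series* are equivalent. For instance $R/p^k$ has the chain of its submodules; they are nice because only finitely many heights occur in $R/p^k$.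

What we will verify is always the existence of a nice composition series, so here is the argument for one implication out of it.

**Lemma 2.** A reduced torsion module $T$ with a nice composition series is balanced projective.

*Proof.* Let $0\to A\to E\to T\to0$ be balanced. We construct compatible splittings $s_i:T_i\to E$ with $|s_i(x)|_E\ge|x|_T$, taking unions at limits. Let $T_{i+1}=T_i+Rb\neq T_i$, with $b$ of maximal height $\sigma$ in $b+T_i$; $\sigma<\infty$ since $T$ is reduced and $b\ne0$. Choose $e_0\in p^\sigma E$ over $b$. Since $pb\in T_i$ and $|s_i(pb)|\ge|pb|\ge\sigma+1$, the element $s_i(pb)-pe_0$ lies in $A\cap p^{\sigma+1}E=p^{\sigma+1}A$. The last equality is exactness. So it equals $pa$ with $a\in p^\sigma A$. Put $e=e_0+a\in p^\sigma E$; then $pe=s_i(pb)$. Define $s_{i+1}(x+rb)=s_i(x)+re$. If $x+rb=0$ then $rb\in T_i$, so $r=pq$, $x=-q\,pb$ and $s_i(x)+re=-q\,s_i(pb)+q\,pe=0$; so $s_{i+1}$ is well defined, and it splits over $T_{i+1}$. Heights: if $p\mid r$, then $x+rb\in T_i$ and there is nothing to check. If $r$ is a unit, maximality of $\sigma$ gives $|x+rb|\le\sigma=|rb|$,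 hence $|x|\ge|x+rb|$ and $|s_i(x)+re|\ge\min(|x|,\sigma)\ge|x+rb|$. $\square$

**Definition (NT, NFT, May).** A submodule $B\subseteq M$ is an *NT-submodule* if $B$ is nice in $M$ and $M/B$ is totally projective, and an *NFT-submodule* if in addition $B$ is free. $M$ is a *May module* if every full-rank free $F\subseteq M$ contains an NFT-submodule $B\subseteq F$.

*Example.* $R$ is a May module. A full-rank free submodule is $p^nR$; it is nice, since a coset either contains $0$ or has all its heights below $n$; and $R/p^n$ is totally projective.

If "totally projective" includes "reduced" (the usual convention), every May module is reduced: take an NFT-submodule $B$. The divisible part $D$ of $M$ maps to a divisible submodule of the reduced module $M/B$, so $D\subseteq B$, and $B$ is free, so $D=0$. The other convention is treated at the end of Section 5.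

## 3. Prescribing heights: the modules $M(B,v)$

H-isomorphism sees only a free module together with a height function. So we want to prescribe the function and then find a module realizing it.

**Definition (valuated module).** A *valuated module* $(B,v)$ is a module $B$ with a descending family of submodules $P_\sigma$ such that $P_0=B$, $pP_\sigma\subseteq P_{\sigma+1}$, $P_\lambda=\bigcap_{\sigma<\lambda}P_\sigma$ for limit $\lambda$, and $P_\tau=0$ for some $\tau$. For $x\ne0$, $v(x)$ is the largest $\sigma$ with $x\in P_\sigma$ (it exists by continuity at limits), and $v(0)=\infty$. A submodule $C\subseteq B$ is *nice in $(B,v)$* if $v$ attains a maximum on each coset of $C$ in $B$.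

If $M$ is reduced and $B\subseteq M$, then $P_\sigma=B\cap p^\sigma M$ gives a valuated module with $v=|\cdot|_M$. A valuation restricts to any submodule. A different example: $B=Ra$ with $P_k=p^{\lceil k/2\rceil}Ra$ for $k<\omega$ and $P_\omega=0$. Then $v(p^ka)=2k$.

Now let $B$ be free. The module $M=M(B,v)$ is generated by $B$ and *nodes*
$$t=[u;\beta_1,\dots,\beta_k],\qquad 0\ne u\in B,\ k\ge1,\ v(u)>\beta_1>\dots>\beta_k,$$
with relations $pt=\mathrm{par}(t)$, where $\mathrm{par}(t)=[u;\beta_1,\dots,\beta_{k-1}]$, or $u$ if $k=1$. Put $v(t)=\beta_k$. (This is a version of a construction of Richman–Walker.) For $B=Ra$ as above, $v(pa)=2$ gives the nodes $[pa;1]$, $[pa;0]$, $[pa;1,0]$, and $pa=p[pa;1]=p^2[pa;1,0]$: the nodes supply the missing divisibility.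

Fix a set $\Theta\ni0$ of representatives of $R/pR$.

**Normal form.** Adjoin the nodes one at a time, in a well-order with nondecreasing length $k$, so parents come first. One step passes from $M'$ to $(M'\oplus Rt)/R(pt-\mathrm{par}(t))$. A multiple $q(pt-\mathrm{par}(t))$ lies in $M'$ only if $q=0$, so $M'$ embeds, and the quotient is $R/p$ generated by $t$. Hence $B\subseteq M$, and every element of $M$ is uniquely $b+\sum\theta_tt$ (finite sum, $b\in B$, $\theta_t\in\Theta$). An expression $b+\sum r_tt$ is brought to normal form by treating the longest nodes first: write $r_t=\theta_t+pq_t$ and replace $r_tt$ by $\theta_tt+q_t\,\mathrm{par}(t)$.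

**Lemma 3.** In normal form, $|b+\sum\theta_tt|_M=\min\big(v(b),\min_{\theta_t\ne0}v(t)\big)$. In particular $|b|_M=v(b)$ for $b\in B$. Moreover $M/B$ is torsion and $p^\tau M=0$.

*Proof.* Let $M_\sigma=P_\sigma+\sum_{v(t)\ge\sigma}Rt$. We show $p^\sigma M=M_\sigma$. Since $v(\mathrm{par}(t))>v(t)$, reducing an element of $M_\sigma$ to normal form never leaves $M_\sigma$. So $M_\sigma$ is exactly the set of normal forms with $b\in P_\sigma$ and $v(t)\ge\sigma$ whenever $\theta_t\ne0$. By uniqueness of normal forms, $M_\lambda=\bigcap_{\sigma<\lambda}M_\sigma$ for limit $\lambda$. Clearly $M_0=M$, and $pM_\sigma\subseteq M_{\sigma+1}$ because $pP_\sigma\subseteq P_{\sigma+1}$ and parents have larger value. Conversely, a nonzero $x\in P_{\sigma+1}$ equals $p[x;\sigma]$, and a node $[u;\beta_1,\dots,\beta_k]$ with $\beta_k\ge\sigma+1$ equals $p[u;\beta_1,\dots,\beta_k,\sigma]$; so $M_{\sigma+1}=pM_\sigma$. By induction $p^\sigma M=M_\sigma$, which is the height formula. All node values are $<\tau$ and $P_\tau=0$, so $p^\tau M=0$. A power of $p$ carries each node into $B$. $\square$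

In particular $\operatorname{rank}M(B,v)=\operatorname{rank}B$.

**Lemma 4.** Let $C\subseteq B$ with $B/C$ torsion, and suppose there is a smooth chain $C=N_0\subseteq\dots\subseteq N_\rho=B$ of submodules nice in $(B,v)$ with successive quotients $0$ or $\cong R/p$. Then $C$ is an NFT-submodule of $M=M(B,v)$.

*Proof.* $C$ is free as a submodule of the free module $B$. We continue the chain up to $M$ by nice submodules.

*The $N_i$ are nice in $M$.* Let $N$ be nice in $(B,v)$ and $m=b+\sum\theta_tt$ in normal form. For $c\in N$, $|m+c|=\min(v(b+c),\min_{\theta_t\ne0}v(t))$, which has a maximum since $v(b+c)$ has one.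

*$B$ plus a set of nodes is nice in $M$.* Let $\Gamma$ be a parent-closed set of nodes. Reduction of an element of $B+\langle\Gamma\rangle$ involves only nodes of $\Gamma$, so $B+\langle\Gamma\rangle$ is the set of normal forms with nodes in $\Gamma$ only. Hence adding elements of $B+\langle\Gamma\rangle$ to $m$ does not change the part $\sum_{t\notin\Gamma}\theta_tt$ of $m$. That part lies in the coset of $m$ and, by Lemma 3, has maximal height there.

Now adjoin nodes one at a time, parents first, and divide everything by $C$. By Lemma 1(b) this is a nice composition series of $M/C$. The module $M/C$ is torsion, and $p^\tau(M/C)=(p^\tau M+C)/C=0$ because $C=N_0$ is nice, so it is reduced. Therefore it is totally projective. $\square$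

For a basis $S$ of $B$ and $n:S\to\omega$ let $B(n)=\bigoplus_{s\in S}Rp^{n_s}s$.

**Lemma 5.** If $B$ has a basis $S$ such that every $B(n)$ $(n:S\to\omega)$ is nice in $(B,v)$, then $M(B,v)$ is a May module.

*Proof.* Let $F\subseteq M(B,v)$ be full-rank free. Choose $n_s$ with $p^{n_s}s\in F$; then $B(n)\subseteq F$. Well-order $S$ and lower the exponents $n_s$ to $0$, one unit at a time and one $s$ after another. This is a smooth chain from $B(n)$ to $B$ with factors $R/p$, and all members, also at limits, have the form $B(n')$. Apply Lemma 4. $\square$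

*Example.* For $B=Ra$ with $v(p^ka)=2k$, a coset of $p^nRa$ either contains $0$ or has all values $<2n$. So $M(Ra,v)$ is a May module of rank one, and it is infinitely-gapped, since $|p^{k+1}a|=|p^ka|+2$ for all $k$.

## 4. Rank one, and the failure of gaps to define subspaces

**Rank one.** If $x,y\in M$ have infinite order and $M$ has rank one, then $p^ay=p^bux$ for some $a,b<\omega$ and a unit $u$. So $x$ and $y$ have finitely many gaps together or infinitely many together. Hence $M$ itself is finitely-gapped or infinitely-gapped, and $M=M\oplus0$ or $M=0\oplus M$ is the decomposition.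

**Rank two.** A natural hope is that the elements with infinitely many gaps, together with $0$, span the second summand. Let $B=Ra\oplus Rf$ with
$$P_k=p^{\lceil k/2\rceil}Ra\oplus Rf,\qquad P_{\omega+k}=p^kRf\quad(k<\omega),\qquad P_{\omega2}=0.$$
This is a valuation, with $v(ra+sf)=2v_p(r)$ if $r\neq0$ and $v(sf)=\omega+v_p(s)$ for $s\ne0$. Here $v(p^ka)=v(p^k(f-a))=2k$, so $a$ and $f-a$ have infinitely many gaps, while their sum $f$ has none. So the elements with infinitely many gaps are not closed under addition. Nor are those with finitely many: for $B=Ra\oplus Rb$ with $P_k=p^{\lceil k/2\rceil}Ra\oplus p^kRb$ and $P_\omega=0$, one has $v(p^k(a+b))=v(p^kb)=k$, and $(a+b)-b=a$ has a gap at every step.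

In both examples there is no problem in splitting: $v(x+y)=\min(v(x),v(y))$ for $x\in Ra$ and $y$ in $Rf$ (respectively $Rb$), so $N=M(Rf,v)$ (respectively $M(Rb,v)$) and $L=M(Ra,v)$ do it. But the summands must be *chosen*. The next section makes the choices one dimension at a time.

## 5. Countable rank: choosing one vector at a time

### 5.1. $M(B,v)$ is May when $B$ has countable rank

We use that finitely generated $R$-modules are *linearly compact*: a family of cosets of submodules with the finite intersection property has nonempty intersection. For $R$ itself, cosets $a+p^kR$ and points form, by the finite intersection property, a nested family. If there is a smallest one, it is the intersection; otherwise the radii shrink to $0$ and completeness gives a common point. For $R^n$, close the family under finite intersections, find a common point $\alpha$ of the projections to the last coordinate, and apply induction to the intersections with $R^{n-1}\times\{\alpha\}$. For a quotient of $R^n$, take preimages.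

**Lemma 6.** If $(B,v)$ is valuated and $B$ is free of countable rank, then $M(B,v)$ is a May module.

*Proof.* **Step (i): finitely generated submodules $C$ of $B$ are nice in $(B,v)$.** Let $x\in B$. The set of $\sigma$ for which $x+C$ meets $P_\sigma$ is an initial segment containing $0$. Let $\lambda$ be a limit and suppose $x+C$ meets $P_\sigma$ for all $\sigma<\lambda$. The sets $\{c\in C:x+c\in P_\sigma\}$ are cosets of $C\cap P_\sigma$ in $C$, descending and nonempty, so linear compactness gives a common $c$, and $x+c\in P_\lambda$. So the set of $\sigma$ is closed at limits: it has a maximum, or it contains $\tau$, in which case $0\in x+C$ and the maximum of $v$ is $\infty$.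

**Step (ii): if $N$ is nice in $(B,v)$ and $N^+/N\cong R/p$, then $N^+=N+Rb$ is nice.** The difficulty is that $R/p$ may be infinite. Let $x\in B$. For $r\in\Theta$ let $h(r)=\max v(x+rb+N)$, and let $h_0=\max v(b+N)$. Multiplication by a unit $u$ preserves $v$, so $h_0=\max v(ub+N)$ too. As $pb\in N$, $x+N^+=\bigcup_{r\in\Theta}(x+rb+N)$, and $r-r'$ is a unit for $r\ne r'$ in $\Theta$. If $h(r),h(r')>h_0$ with $r\ne r'$, subtracting gives an element of $(r-r')b+N$ of value $>h_0$, a contradiction. So at most one $h(r)$ exceeds $h_0$, and if one does, it is the maximum. If all $h(r)\le h_0$, take an element of $x+r'b+N$ of value $h(r')$ and add an element of $(r-r')b+N$ of value $h_0$. This shows $h(r)\ge\min(h(r'),h_0)=h(r')$ for all $r,r'$, so all $h(r)$ are equal and the maximum exists.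

**Step (iii): every full-rank submodule $F'\subseteq B$ contains a full-rank submodule $C$ that is nice in $(B,v)$.** Let $f_1,f_2,\dots$ be a basis of $F'$ and $E_j=B\cap(Kf_1+\dots+Kf_j)$. This is contained in any summand of $B$, spanned by finitely many basis elements, that contains $f_1,\dots,f_j$; so $E_j$ is finitely generated. Also $B=\bigcup E_j$. Put $C_0=E_0=0$. Suppose $C_{j-1}\subseteq E_{j-1}$ has full rank in $E_{j-1}$. We want to add a multiple of $f_j$ so high that it does not increase the values attained on cosets of elements of $E_{j-1}$. Let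
$$Z_{\sigma,k}=\{x\in E_{j-1}:(x+C_{j-1}+Rp^kf_j)\cap P_\sigma\ne\emptyset\},\qquad Z_\sigma=\{x\in E_{j-1}:(x+C_{j-1})\cap P_\sigma\ne\emptyset\}.$$
These are submodules between $C_{j-1}$ and $E_{j-1}$. We have $\bigcap_kZ_{\sigma,k}=Z_\sigma$: if $x$ is in the intersection, the sets $(x+C_{j-1}+Rp^kf_j)\cap P_\sigma$ are descending nonempty cosets in the linearly compact module $E_j$, and a common point lies in $x+C_{j-1}$ because $\bigcap_k(C_{j-1}\oplus Rp^kf_j)=C_{j-1}$. Now $E_{j-1}/C_{j-1}$ is finitely generated torsion, so it has finite length. Hence for each $\sigma$ there is $k(\sigma)$ with $Z_{\sigma,k}=Z_\sigma$ for $k\ge k(\sigma)$, and the descending family $(Z_\sigma)$ takes only finitely many values, first attained at $\sigma_0<\dots<\sigma_l$. Choose $k_j\ge\max_ik(\sigma_i)$. For arbitrary $\sigma$, say $Z_\sigma=Z_{\sigma_i}$, we have $\sigma\ge\sigma_i$, so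
$$Z_{\sigma,k_j}\subseteq Z_{\sigma_i,k_j}=Z_{\sigma_i}=Z_\sigma .$$
Put $C_j=C_{j-1}\oplus Rp^{k_j}f_j$. Then for all $x\in E_{j-1}$ and all $\sigma$: if $x+C_j$ meets $P_\sigma$, so does $x+C_{j-1}$.

Let $C=\bigcup C_j\subseteq F'$, of full rank in $B$. If $x\in E_{j-1}$ and $x+C$ meets $P_\sigma$, then some $x+C_i$ with $i\ge j$ does, hence, descending one index at a time, $x+C_{j-1}$ does. By (i) a maximum is attained on $x+C_{j-1}$, and it is the maximum on $x+C$ (with $\sigma=\tau$ this covers the value $\infty$).

**Step (iv): conclusion.** Let $F$ be full-rank free in $M(B,v)$. Apply (iii) to $F'=F\cap B$ to get $C$. Since $B/C$ is countably generated torsion, there is a chain $C=N_0\subseteq N_1\subseteq\cdots$ of type at most $\omega$ with union $B$ and factors $R/p$. Its members are nice in $(B,v)$ by (ii). By Lemma 4, $C\subseteq F$ is an NFT-submodule. $\square$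

### 5.2. Reading gaps off a filtration of the vector space

Let $M$ be reduced of countable rank, $B\subseteq M$ full-rank free, $v(x)=|x|_M$ on $B$, and $V=K\otimes B$. For $0\ne y\in V$ we say $y$ is finitely-gapped or infinitely-gapped according to the gaps of its nonzero multiples in $B$. For limit ordinals $\lambda$ (here and below including $0$) let
$$V(\lambda)=\{y\in V:\ p^ky\in B\ \text{and}\ v(p^ky)\ge\lambda\ \text{for some }k\}.$$
These are subspaces, descending in $\lambda$, with $V(0)=V$ and $V(\lambda)=0$ for large $\lambda$. For $y\in V(\lambda)\setminus V(\lambda+\omega)$ and large $k$ we have $v(p^ky)=\lambda+n_k$ with $n_k<\omega$ and $n_{k+1}\ge n_k+1$. Put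
$$c_\lambda(y)=\lim_k(n_k-k)\in\mathbb Z\cup\{\infty\},\qquad c_\lambda=\infty\ \text{on}\ V(\lambda+\omega).$$
From $v(p^k(y+y'))\ge\min(v(p^ky),v(p^ky'))$ we get $c_\lambda(y+y')\ge\min(c_\lambda(y),c_\lambda(y'))$. Writing $r=p^au$ with $u$ a unit, $v(p^kry)=\lambda+n_{k+a}$ gives $c_\lambda(ry)=v_p(r)+c_\lambda(y)$. So
$$V'(\lambda)=\{y\in V(\lambda):c_\lambda(y)=\infty\}$$
is a subspace containing $V(\lambda+\omega)$, and adding an element of $V'(\lambda)$ does not change $c_\lambda$. Note $V'(\lambda)\subseteq V'(\mu)$ for $\mu<\lambda$, since $V(\lambda)\subseteq V(\mu+\omega)$.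

**Lemma 7.** (a) A nonzero $y\in V$ is finitely-gapped iff $y\in V(\lambda)\setminus V'(\lambda)$ for some limit $\lambda$; otherwise it is infinitely-gapped. (b) If $x\in B$, $v(x)\ge\lambda$ and $x\notin V'(\lambda)$, then $v(x)\le\lambda+c_\lambda(x)$.

*Proof.* (a) For large $k$ write $v(p^ky)=\lambda_k+n_k$ with $\lambda_k$ limit and $n_k<\omega$; $(\lambda_k)$ is nondecreasing. Suppose $\lambda_k=\lambda$ eventually. Then $y\in V(\lambda)\setminus V(\lambda+\omega)$, and there are finitely many gaps iff $n_k-k$ is eventually constant, that is, iff $c_\lambda(y)<\infty$. For $\mu<\lambda$ we have $y\in V(\mu+\omega)\subseteq V'(\mu)$, and for $\mu>\lambda$ we have $y\notin V(\mu)$; so $\lambda$ is the only candidate in the criterion. If $(\lambda_k)$ is not eventually constant, it jumps infinitely often, and each jump is a gap. If then $y\in V(\lambda)$, eventually $\lambda_k\ge\lambda+\omega$, so $y\in V(\lambda+\omega)\subseteq V'(\lambda)$; hence $y\notin V(\lambda)\setminus V'(\lambda)$ for every $\lambda$.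

(b) Here $x\in V(\lambda)\setminus V(\lambda+\omega)$, so $v(p^kx)=\lambda+n_k$ for all $k\ge0$. The sequence $n_k-k$ is nondecreasing with limit $c_\lambda(x)$, so $n_0\le c_\lambda(x)$. $\square$

### 5.3. The construction

Write $V=\bigcup A_j$ with $A_j$ increasing and $\dim A_j=j$ (stopping at $\dim V$ if it is finite). We build increasing $U_j,I_j$ with $A_j=U_j\oplus I_j$ such that

1. all nonzero elements of $I_j$ are infinitely-gapped;
2. $U_j$ has a basis $\bigsqcup_\lambda E^j_\lambda$ (increasing in $j$) with $E^j_\lambda\subseteq V(\lambda)$ and, for nontrivial combinations over $f\in E^j_\lambda$, $c_\lambda(\sum r_ff)=\min_f(v_p(r_f)+c_\lambda(f))<\infty$.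

Start with $U_0=I_0=0$. For the step $j\to j+1$ take $y\in A_{j+1}\setminus A_j$ and let
$$\Lambda=\{\lambda\text{ limit}:(y+A_j)\cap V(\lambda)\ne\emptyset\}.$$
This is an initial segment of the limit ordinals. It contains $0$, and it is bounded since $0\notin y+A_j$. The sets $(y+A_j)\cap V(\lambda)$, $\lambda\in\Lambda$, are a descending chain of nonempty affine subspaces of a finite-dimensional space. Hence the chain stabilizes, and we may replace $y$ by an element of $y+A_j$ in $\bigcap_{\lambda\in\Lambda}V(\lambda)$. If $i\in A_j$ and $y+i\in V(\mu)$, then $\mu\in\Lambda$.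

**Case (a): $\Lambda$ has no maximum.** Put $I_{j+1}=I_j+Ky$, $U_{j+1}=U_j$. Suppose $y+i\in V(\mu)\setminus V'(\mu)$ with $i\in I_j$. Then $\mu\in\Lambda$, so $\mu+\omega\in\Lambda$ and $y\in V(\mu+\omega)\subseteq V'(\mu)$. Hence $i\in V(\mu)\setminus V'(\mu)$ is nonzero and finitely-gapped, a contradiction. By Lemma 7(a), every $y+i$ is infinitely-gapped, and up to scalars these are the new elements of $I_{j+1}$.

**Case (b): $\lambda=\max\Lambda$ and $(y+A_j)\cap V'(\lambda)\ne\emptyset$.** Take $y$ in this set, and again put $I_{j+1}=I_j+Ky$, $U_{j+1}=U_j$. If $y+i\in V(\mu)\setminus V'(\mu)$ with $i\in I_j$, then $\mu\le\lambda$ and $y\in V'(\lambda)\subseteq V'(\mu)$, so $i\in V(\mu)\setminus V'(\mu)$, a contradiction as in (a).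

**Case (c): $\lambda=\max\Lambda$ and $(y+A_j)\cap V'(\lambda)=\emptyset$.** On $Ky+(A_j\cap V(\lambda))$ modulo its intersection with $V'(\lambda)$, $c_\lambda$ is an integer-valued nonarchimedean norm, in additive notation, on a finite-dimensional space over the complete field $K$. Finite-dimensional normed spaces over a complete field are complete, so subspaces are closed. The image of $y$ is not in the image of $A_j\cap V(\lambda)$. Hence $c_\lambda$ is bounded above on $y+(A_j\cap V(\lambda))$, and we may choose $y$ in that set with $c_\lambda(y)$ maximal. Then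
$$c_\lambda(ry+z)=\min\big(v_p(r)+c_\lambda(y),\,c_\lambda(z)\big)\qquad(r\in K,\ z\in A_j\cap V(\lambda)).\tag{1}$$
The case $r=0$ is trivial, and otherwise we scale to $r=1$. If $c_\lambda(z)<c_\lambda(y)$, (1) is the ultrametric rule. If $c_\lambda(z)\ge c_\lambda(y)$, then $c_\lambda(y)\le c_\lambda(y+z)\le c_\lambda(y)$, the second inequality by maximality. Put $U_{j+1}=U_j+Ky$, $I_{j+1}=I_j$, $E^{j+1}_\lambda=E^j_\lambda\cup\{y\}$, and leave the other $E^j_\mu$ unchanged. Since $c_\lambda(y)<\infty$, (1) gives property 2.

### 5.4. Proof of Theorem B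

Let $U=\bigcup U_j$, $I=\bigcup I_j$, $E_\lambda=\bigcup_jE^j_\lambda$, so $V=U\oplus I$. For $f\in E_\lambda$ we have $c_\lambda(f)<\infty$. So after multiplying $f$ by a power of $p$, which preserves the formula in property 2, we may assume
$$f\in B,\qquad v(p^if)=\lambda+c_\lambda(f)+i\quad\text{for all }i\ge0.\tag{2}$$
Put $F_U=\bigoplus_fRf$ and $F_I=I\cap B$. Both are free, and $F_U\oplus F_I$ is full-rank free in $M$.

**Claim.** $v(u+i)=\min(v(u),v(i))$ for $u\in F_U$, $i\in F_I$.

*Proof.* We may assume $u,i\ne0$. Write $u=\sum_\lambda u_\lambda$ with $u_\lambda=\sum_{f\in E_\lambda}r_ff$. For $u_\lambda\ne0$, (2) and property 2 give $v(u_\lambda)\ge\min v(r_ff)=\lambda+c_\lambda(u_\lambda)$, and Lemma 7(b) gives the reverse inequality. So $v(u_\lambda)=\lambda+c_\lambda(u_\lambda)\in[\lambda,\lambda+\omega)$. The nonzero $u_\lambda$ thus have distinct values, and $v(u)=\min v(u_\lambda)$.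

Suppose $v(u+i)>\alpha:=\min(v(u),v(i))$. Then $v(u)=v(i)=\alpha$, and $\alpha=v(u_\lambda)$ for exactly one $\lambda$. The other terms of $u$ have value $>\alpha$, so $v(u_\lambda+i)>\alpha$. Since $v(i)=\alpha\ge\lambda$, $i\in V(\lambda)$. As $i$ is infinitely-gapped, Lemma 7(a) gives $i\in V'(\lambda)$. Hence $c_\lambda(u_\lambda+i)=c_\lambda(u_\lambda)<\infty$, and Lemma 7(b) gives $v(u_\lambda+i)\le\lambda+c_\lambda(u_\lambda)=\alpha$, a contradiction. $\square$

Now let $N=M(F_U,v|_{F_U})$ and $L=M(F_I,v|_{F_I})$. By Lemma 3 and the Claim, heights on $F_U\oplus F_I$ computed in $N\oplus L$ agree with those in $M$, so $M\cong_HN\oplus L$. Both modules are May by Lemma 6. Every element of infinite order in $L$ has a nonzero multiple in $F_I$, whose heights in $L$ and $M$ agree. So $L$ is infinitely-gapped. A nonzero $u=\sum u_\lambda\in F_U$ with least index $\lambda$ among $u_\lambda\ne0$ lies in $u_\lambda+V(\lambda+\omega)$, hence in $V(\lambda)\setminus V'(\lambda)$, and is finitely-gapped. As every element of infinite order in $N$ has a nonzero multiple in $F_U$, $N$ is finitely-gapped. If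 May modules are reduced by convention, this also covers every May module of countable rank. $\blacksquare$

### 5.5. Divisible summands

Suppose the convention allows divisible summands in totally projective modules. Write a May module of countable rank as $M=D\oplus M_r$ with $D$ divisible and $M_r$ reduced. Apply the argument above to $M_r$ and replace $N$ by $K^{(\rho)}\oplus N$, where $\rho=\operatorname{rank}D$. Elements of $D$ and of $K^{(\rho)}$ all have height $\infty$ there, so full-rank free submodules of $D$ and $K^{(\rho)}$ match, and we get the H-isomorphism for $M$.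

The module $K^{(\rho)}\oplus N$ is finitely-gapped. Indeed the height of $p^k(a,n)$ is $|p^kn|_N$; if $n$ has infinite order, there are finitely many gaps, and if $n$ is torsion, the height is $\infty$ from some $k$ on. It is also May under this convention. Let $F$ be full-rank free in it. Put $C_1=F\cap K^{(\rho)}$ and let $C_2\subseteq F\cap N$ be NFT in $N$. Then $C_1\oplus C_2\subseteq F$ is free. It is nice, since all heights in $K^{(\rho)}$ are $\infty$, and its quotient is divisible torsion plus totally projective. This completes the last sentence of Theorem B in either convention. The module of Theorem A and all quotients used in its proof will be reduced, so Theorem A does not depend on the convention.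

## 6. Why the induction cannot be continued past $\omega$

For uncountable rank one would run 5.3 transfinitely. At stage $\omega$ the space $A_\omega=\bigcup A_j$ has infinite dimension, and the sentence "the chain of affine subspaces stabilizes" is no longer available (nor is closedness in case (c)). Let us see it break.

Let $V$ have basis $w_0,w_1,\dots,y$, let all $\xi_m\in R$ be nonzero, and define functionals $\pi_i(w_j)=\delta_{ij}$ (Kronecker delta), $\pi_i(y)=p^{-i}\xi_i$. Put $V_m=\{x:\pi_i(x)=0\text{ for }i<m\}$. If $x=sy+\sum t_iw_i$ lies in all $V_m$, then $s\xi_i=0$ for large $i$, so $s=0$, and then all $t_i=0$; so $\bigcap V_m=0$. Imagine heights with $V(\omega m)=V_m$, in which the elements of $V_m\setminus V_{m+1}$ are finitely-gapped for even $m$ and infinitely-gapped for odd $m$; Section 7 builds such heights. Feed $w_0,w_1,\dots$ into 5.3. At step $j$ the coset $w_j+\langle w_0,\dots,w_{j-1}\rangle$ meets $V_m$ exactly for $m\le j$, and its only element in $V_j$ is $w_j$. So $U_\omega=\langle w_0,w_2,\dots\rangle$ and $I_\omega=\langle w_1,w_3,\dots\rangle$. Now comes $y$. Since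
$$y-\sum_{i<m}p^{-i}\xi_iw_i\in V_m\quad\text{for every }m,\tag{3}$$
the coset $y+A_\omega$ meets every $V_m$. We are in case (a), but no element of the coset lies in $\bigcap V_m=0$. The representative needed in case (a) does not exist.

Is this only a bad choice of $U_\omega$ and $I_\omega$? The following lemma is the tool for such questions.

**Lemma 8.** Let $V=V_0\supseteq V_1\supseteq\cdots$ be subspaces with $\bigcap V_m=0$; put $d(x)=\max\{m:x\in V_m\}$ for $x\ne0$ and $d(0)=\infty$. Let $V=V_N\oplus V_L$ with $d$ even on $V_N\setminus0$ and odd on $V_L\setminus0$, and let $e$ be the projection onto $V_L$ with kernel $V_N$. Then $e(V_m)\subseteq V_m$ for all $m$. For $x\in V_m$ we have $e(x)\in V_{m+1}$ if $m$ is even, and $e(x)\in x+V_{m+1}$ if $m$ is odd.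

*Proof.* Let $x=n+l$ with $n\in V_N$, $l\in V_L$, not both $0$. Then $d(n)\ne d(l)$ by parity (or one of them is $\infty$), so $d(x)=\min(d(n),d(l))$. If $x\in V_m$, then $d(n),d(l)\ge m$, so $e(x)=l\in V_m$. If $m$ is even, $d(l)\ne m$, so $l\in V_{m+1}$. If $m$ is odd, $d(n)\ne m$, so $e(x)=x-n\in x+V_{m+1}$. $\square$

In the toy, keep $e(w_m)=\epsilon_mw_m$ with $\epsilon_m=0$ for $m$ even, $1$ for $m$ odd, and ask for a continuation $e(y)=ry+\sum t_iw_i$. Applying $e$ to (3) with $m+1$ in place of $m$ and then $\pi_m$, Lemma 8 forces $p^{-m}r\xi_m+t_m=p^{-m}\epsilon_m\xi_m$. For large $m$ we have $t_m=0$, so $r=\epsilon_m$ for all large $m$, which is impossible. So the choice at the $w$'s has no continuation at all.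

But one $y$ can be saved by revising the choice. Put
$$e(w_{2j})=-\frac{\xi_{2j+1}}{p\,\xi_{2j}}\,w_{2j+1},\qquad e(w_{2j+1})=w_{2j+1},\qquad e(y)=0 .$$
Then $e^2=e$, the image $\langle w_1,w_3,\dots\rangle$ has only odd $d$ outside $0$, and $\ker e$ is spanned by $y$ and the vectors $w_{2j}+\frac{\xi_{2j+1}}{p\xi_{2j}}w_{2j+1}$. On each of these, and hence on $\ker e$, we have $\pi_{2j+1}=\frac{\xi_{2j+1}}{p\xi_{2j}}\,\pi_{2j}$; so the first nonvanishing $\pi_i$ has even index, and $d$ is even on $\ker e\setminus0$.

The price is that the matrix of $e$ on the $w$'s now *contains the numbers $\xi_m$*. That matrix has only countably many entries $\pi_i(e(w_j))$. So take $\aleph_1$ vectors $y_\delta$, each with its own sequence $(\xi_{\delta,m})_m$, all of these numbers algebraically independent. The matrix can accommodate only countably many of the sequences, and some $y_\delta$ is left over. That is the counterexample. It remains to realize the filtration $V_m$ by a valuation whose module is May.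

## 7. The valuation

**Scalars.** Since $R$ is complete, $|K|\ge2^{\aleph_0}$, so $K$ has transcendence degree $\ge\aleph_1$ over its countable prime field $F_0$. Choose $\xi_{\delta,m}\in K$ $(\delta<\omega_1,\ m<\omega)$ algebraically independent over $F_0$. Replacing some of them by their inverses, we may take all $\xi_{\delta,m}\in R$.

**The free module.** Let $\kappa$ be uncountable. Let $B_1$ be free on $\{w_m\}_{m<\omega}\cup\{y_\delta\}_{\delta<\omega_1}$, let $X$ be free on a set of size $\kappa$, and let $B=B_1\oplus X$ with the resulting basis $S$, so $|S|=\kappa$. ($X$ is only there to reach rank $\kappa$.) Put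
$$z_{\delta,0}=y_\delta,\qquad z'_{\delta,m}=z_{\delta,m}-\xi_{\delta,m}w_m,\qquad z_{\delta,m+1}=pz'_{\delta,m},$$
that is,
$$z_{\delta,m}=p^my_\delta-\sum_{i<m}p^{m-i}\xi_{\delta,i}w_i,\tag{4}$$
and let
$$Q_m=\sum_{i\ge m}Rw_i+\sum_\delta Rz_{\delta,m}.$$
So $Q_0=B_1$. Looking at $y_\delta$-coefficients, $Q_m$ is free on $\{w_i\}_{i\ge m}\cup\{z_{\delta,m}\}_\delta$, hence also on $\{w_i\}_{i\ge m}\cup\{z'_{\delta,m}\}_\delta$, while $Q_{m+1}$ is free on $\{w_i\}_{i>m}\cup\{pz'_{\delta,m}\}_\delta$. Hence $Q_{m+1}\subseteq Q_m$ and
$$Q_m/Q_{m+1}\cong R\,\bar w_m\oplus\bigoplus_\delta(R/p)\,\bar z'_{\delta,m}.\tag{5}$$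

**The valuation.** For $m,k<\omega$ define
$$P_{\omega m+k}=\begin{cases}p^kQ_m+Q_{m+1}\ \ (+\,p^kX\text{ if }m=0),&m\text{ even},\\ p^{\lceil k/2\rceil}Q_m+Q_{m+1},&m\text{ odd},\end{cases}\qquad P_\sigma=0\ (\sigma\ge\omega^2).$$
On even levels multiplication by $p$ will eventually raise the value by $1$, on odd levels by at least $2$. We check the axioms.

- $P_0=B$ and $P_{\omega(m+1)}=Q_{m+1}\subseteq P_{\omega m+k}$; the family is descending.
- $pP_\sigma\subseteq P_{\sigma+1}$: clear for $m$ even; for $m$ odd use $\lceil k/2\rceil+1\ge\lceil(k+1)/2\rceil$.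
- Continuity at $\omega(m+1)$: the module in (5), and $X$, are $p$-adically Hausdorff, so $\bigcap_kP_{\omega m+k}=Q_{m+1}$.
- Continuity at $\omega^2$ means $\bigcap_mQ_m=0$. Elements of $Q_m$ have $y_\delta$-coefficients in $p^mR$, so an element $q$ of the intersection lies in $\bigoplus Rw_i$. The $y_\delta$-coefficient of $q\in Q_m$ is $p^m$ times its $z'_{\delta,m}$-coefficient, so the latter vanishes and $q\in\bigoplus_{i\ge m}Rw_i$. This holds for all $m$, so $q=0$.

Let $M=M(B,v)$. By Lemma 3 it is reduced, of rank $\kappa$, with $p^{\omega^2}M=0$.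

*Why the factor $p$ in $z_{\delta,m+1}=pz'_{\delta,m}$.* Without it we would have $y_\delta-\sum_{i<m}\xi_{\delta,i}w_i\in Q_m$ for all $m$. For the $n$ with $n_{w_i}=0$ for all $i$ and $n_{y_\delta}=1$, the coset $y_\delta+B(n)$ would then contain elements of value $\ge\omega m$ for every $m$, but not $0$. So $B(n)$ would not be nice and Lemma 5 could not be applied. With the factor, the $w_i$-coefficients of elements of $Q_m$ tend to $0$ as $m$ grows, and this is what the next proof uses.

## 8. The module $M$ is a May module

By Lemma 5 it suffices that each $B(n)=B_1(n)\oplus X(n)$ is nice in $(B,v)$, where $B_1(n)=B(n)\cap B_1$ and $X(n)=B(n)\cap X$. Each $P_\sigma$ is the direct sum of $P_\sigma\cap B_1$ and $P_\sigma\cap X$. So $v$ is the minimum of the values of the two components, and we may treat $X$ and $B_1$ separately.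

**Step 1: $X$.** Here $P_k\cap X=p^kX$ and $P_\omega\cap X=0$. If the values of $v$ on $\chi+X(n)$ are not bounded by a finite number, then $\chi\in X(n)+p^kX$ for all $k$, so each coefficient of $\chi$ lies in $\bigcap_k(p^{n_s}R+p^kR)=p^{n_s}R$. Then $\chi\in X(n)$ and the maximum is $v(0)=\infty$. Otherwise the values are bounded by a finite number and a maximum exists.

**Step 2: $\bigcap_m(B_1(n)+Q_m)=B_1(n)$.** This will say that a coset not containing $0$ cannot reach every level. By (4), an element of $Q_m$ has $y_\delta$-coefficient in $p^mR$ and, for $m>i$, $w_i$-coefficient in $p^{m-i}R$. So the coefficient at $s$ of an element of the left side lies in $p^{n_s}R+p^jR$ for arbitrarily large $j$, hence in $p^{n_s}R$.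

**Step 3: $B_1$.** On the coset $B_1(n)$ the maximum is $v(0)=\infty$. Let $x\in B_1\setminus B_1(n)$. By Step 2 there is a largest $m$ such that $x+B_1(n)$ meets $Q_m$. Let $N=\max(n_{w_m},1)$. Then
$$p^NQ_m\subseteq Q_{m+1}+Rp^{n_{w_m}}w_m\subseteq Q_{m+1}+B_1(n),$$
because $pz'_{\delta,m}\in Q_{m+1}$ and $w_i\in Q_{m+1}$ for $i>m$. If some $x'\in x+B_1(n)$ had $v(x')\ge\omega m+2N$, then $x'\in p^NQ_m+Q_{m+1}\subseteq Q_{m+1}+B_1(n)$ (for $m$ odd since $\lceil2N/2\rceil=N$), and the coset would meet $Q_{m+1}$, a contradiction. So all values on the coset are $<\omega m+2N$ and some value is $\ge\omega m$. Only finitely many values are possible from $\omega m$ on, so a maximum exists. $\square$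

## 9. Levels and gaps in $M$

Let $V=K\otimes B=K\otimes M$. Let $\pi_i:V\to K$ be the linear functional with $\pi_i(w_j)=\delta_{ij}$, $\pi_i(y_\delta)=p^{-i}\xi_{\delta,i}$ and $\pi_i(X)=0$. From (4),
$$\pi_i(z_{\delta,m})=p^{m-i}\xi_{\delta,i}-p^{m-i}\xi_{\delta,i}=0\quad(i<m),\qquad \pi_m(z'_{\delta,m})=\xi_{\delta,m}-\xi_{\delta,m}=0.\tag{6}$$
Put $V_0=V$ and $V_m=KQ_m$ for $m\ge1$.

**Lemma 9.** For $m\ge1$, $V_m=\{x\in KB_1:\pi_i(x)=0\text{ for }i<m\}$. Moreover $\bigcap_mV_m=0$.

*Proof.* "$\subseteq$" is (6) together with $\pi_i(w_j)=0$ for $i<m\le j$. For "$\supseteq$", let $x$ be in the right side. The elements $p^{-m}z_{\delta,m}\in V_m$ lie in $y_\delta+\sum_{i<m}Kw_i$. Subtracting a combination of them, we reach a combination of the $w_i$ that is still killed by $\pi_i$, $i<m$; so its coefficients for $i<m$ are zero and it lies in $V_m$.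

Now let $x=\sum_{\delta\in T}s_\delta y_\delta+\sum t_iw_i$ with $T$ finite and all $\pi_i(x)=0$. For all large $i$ we have $t_i=0$, so $\sum_{\delta\in T}s_\delta\xi_{\delta,i}=0$. Take $|T|$ such indices. The determinant of a square matrix of distinct algebraically independent entries is nonzero, so all $s_\delta=0$. Then $t_i=\pi_i(x)=0$ for all $i$. $\square$

As in Lemma 8, put $d(x)=\max\{m:x\in V_m\}$ for $0\ne x\in V$, and $d(0)=\infty$.

**Lemma 10.** Let $0\ne x\in B$ and $d(x)=m$. If $m$ is even, $x$ has finitely many gaps in $M$. If $m$ is odd, $x$ has infinitely many.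

*Proof.* For $i\ge i_0$ we have $p^ix\in Q_m$ (or $p^ix\in B$ if $m=0$), and always $p^ix\notin Q_{m+1}$. Let $k_i$ be the largest $k$ with $p^ix\in p^kQ_m+Q_{m+1}$ ($+p^kX$ if $m=0$). It exists, because by (5) these modules intersect in $Q_{m+1}$. Then $k_{i+1}\ge k_i+1$. By Lemma 3, $|p^ix|=v(p^ix)=\omega m+k_i$ for $m$ even. For $m$ odd it is $\omega m+2k_i$, since $2k_i$ is the largest $k$ with $\lceil k/2\rceil\le k_i$.

*$m$ odd.* Then $|p^{i+1}x|\ge|p^ix|+2$ for all $i\ge i_0$: infinitely many gaps.

*$m$ even.* It suffices to bound $k_i-i$ from above: this nondecreasing integer sequence is then eventually constant, and only finitely many gaps remain. By (6), $\pi_m(Q_m)=R$ and $\pi_m(Q_{m+1})=0$. If $\pi_m(x)\ne0$, then $p^i\pi_m(x)\in p^{k_i}R$, so $k_i\le i+v_p(\pi_m(x))$. Let $\pi_m(x)=0$. If $x$ were in $KB_1$, then $x$ would be killed by $\pi_0,\dots,\pi_m$, so $x\in V_{m+1}$ by Lemma 9, a contradiction. So $m=0$ and the $X$-component $\chi$ of $x$ is nonzero. Then $p^i\chi\in p^{k_i}X$ for all $i\ge i_0$, and a nonzero coefficient of $\chi$ bounds $k_i-i$. $\square$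

## 10. No projection can serve $\aleph_1$ independent sequences

Suppose $\varphi:F\to G$ is a height-preserving isomorphism with $F\subseteq M$ and $G\subseteq N\oplus L$ full-rank free, $N$ finitely-gapped and $L$ infinitely-gapped. We derive a contradiction, which proves Theorem A.

**Step 1: from the decomposition to a projection.** Identify $V=K\otimes F$, and put $V_N=K\varphi^{-1}(G\cap N)$, $V_L=K\varphi^{-1}(G\cap L)$. These meet in $0$, because $G\cap N\cap L=0$. Since $(N\oplus L)/G$ is torsion, each $g=n+l\in G$ has a multiple $p^kg=p^kn+p^kl$ with $p^kn,p^kl\in G$. Hence $V=V_N\oplus V_L$. For $0\ne x\in V_N$ some multiple $p^ix$ is an element $x'\in F\cap B$ with $\varphi(x')\in N$. The heights of $p^jx'$ in $M$ equal those of $p^j\varphi(x')$ in $N\oplus L$, that is, in $N$. So $x'$ has finitely many gaps, and $d(x)=d(x')$ is even by Lemma 10. In the same way $d$ is odd on $V_L\setminus0$. Let $e$ be the projection onto $V_L$ with kernel $V_N$. By Lemma 8, $e(V_m)\subseteq V_m$ for all $m$, and applying it to $w_m\in V_m$, with $\pi_m(V_{m+1})=0$,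
$$\pi_m(e(w_m))=\epsilon_m,\qquad\epsilon_m=0\ (m\text{ even}),\quad\epsilon_m=1\ (m\text{ odd}).\tag{7}$$

**Step 2: a $\delta$ that the matrix of $e$ does not see.** Let $\Xi=\{\xi_{\delta,m}\}$ and extend it to a transcendence basis $\Xi\sqcup\Xi'$ of $K/F_0$. The elements $p$ and $\pi_i(e(w_j))$ $(i,j<\omega)$ are countably many, and each is algebraic over some $F_0(\Xi_0\cup\Xi')$ with $\Xi_0\subseteq\Xi$ finite. The union of these $\Xi_0$ is countable, so there is $\delta<\omega_1$ such that no $\xi_{\delta,m}$ occurs in it. Fix this $\delta$, write $\xi_m=\xi_{\delta,m}$, and let $K_1$ be the algebraic closure in $K$ of $F_0\big((\Xi\setminus\{\xi_m:m<\omega\})\cup\Xi'\big)$. Then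

- $K_1$ contains $p$, all $\pi_i(e(w_j))$, and all $\xi_{\varepsilon,m}$ with $\varepsilon\ne\delta$;
- $(\xi_m)_{m<\omega}$ is algebraically independent over $K_1$.

**Step 3: computing $\pi_m(e(y_\delta))$ twice.** Write
$$e(y_\delta)=ry_\delta+\sum_{\varepsilon\in T}r_\varepsilon y_\varepsilon+\sum_{i<m_0}t_iw_i+\chi$$
with $T\subseteq\omega_1\setminus\{\delta\}$ finite, coefficients in $K$, and $\chi\in KX$. For $m\ge m_0$,
$$\pi_m(e(y_\delta))=p^{-m}\Big(r\xi_m+\sum_{\varepsilon\in T}r_\varepsilon\xi_{\varepsilon,m}\Big).$$
On the other hand, by (4), $y_\delta-\sum_{i\le m}p^{-i}\xi_iw_i=p^{-(m+1)}z_{\delta,m+1}\in V_{m+1}$. Its image under $e$ is in $V_{m+1}$, so it is killed by $\pi_m$, and (7) gives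
$$\pi_m(e(y_\delta))=p^{-m}\epsilon_m\xi_m+\sum_{i<m}p^{-i}\xi_i\,\pi_m(e(w_i)).$$
Comparing, for all $m\ge m_0$,
$$(r-\epsilon_m)\,\xi_m=-\sum_{\varepsilon\in T}r_\varepsilon\xi_{\varepsilon,m}+\sum_{i<m}p^{m-i}\xi_i\,\pi_m(e(w_i)).\tag{8}$$

**Step 4: too many independent elements.** The scalar $r$ cannot equal both $0$ and $1$, so $I=\{m\ge m_0:\epsilon_m\ne r\}$ is infinite. For $m\in I$ we can divide (8) by $r-\epsilon_m$. By Step 2 all remaining ingredients of (8) except $r$, the $r_\varepsilon$ and the $\xi_i$ with $i<m$ are in $K_1$. So
$$\xi_m\in K_1(\xi_i:i<m)\big(r,(r_\varepsilon)_{\varepsilon\in T}\big)\qquad(m\in I).\tag{9}$$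
Let $g=1+|T|$, choose $m_1<\dots<m_{g+1}$ in $I$, and let
$$\mathcal L=K_1\big(\xi_i:\ i\le m_{g+1},\ i\notin\{m_1,\dots,m_{g+1}\}\big).$$
By induction on $j$, (9) gives $\xi_{m_j}\in\mathcal L(r,(r_\varepsilon)_{\varepsilon\in T})$ for $j\le g+1$: each $\xi_i$ with $i<m_j$ is in $\mathcal L$ or is one of $\xi_{m_1},\dots,\xi_{m_{j-1}}$. This field is generated over $\mathcal L$ by $g$ elements, so it has transcendence degree at most $g$ over $\mathcal L$. But it contains $\xi_{m_1},\dots,\xi_{m_{g+1}}$, which are algebraically independent over $\mathcal L$ by Step 2. This contradiction proves Theorem A. $\blacksquare$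

**Proof of the Corollary.** For $\kappa\le\aleph_0$ the decomposition exists by Theorem B (with 5.5 for the second convention). For uncountable $\kappa$ the module of Theorem A is a May module of rank $\kappa$ without it. $\blacksquare$
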